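\title{A weakly perfectly normal space that is not perfectly normal, in ZFC}

\begin{abstract}
A Tychonoff space is weakly perfectly normal if every zero-set of every subspace is the trace of a zero-set of the whole space. We prove in ZFC that there is a weakly perfectly normal space of cardinality $\aleph_2$ that is not perfectly normal. It is a one-point extension of a perfectly normal, nonrealcompact space on $\aleph_2$ in which every closed set is bounded or contains a final segment. The construction works on the successor of every regular uncountable cardinal and rests on a coloring theorem of Rinot.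
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Tychonoff: points are closed, and a point outside a closed set is separated from it by a continuous function into $[0,1]$. A \emph{zero-set} of $X$ is a set $f^{-1}(0)$ with $f:X\to\mathbb R$ continuous. A space is \emph{perfectly normal} if it is normal and every closed set is a $G_\delta$; equivalently, every closed set is a zero-set. A subset $S$ of $X$ is \emph{$z$-embedded} in $X$ if every zero-set of the subspace $S$ has the form $Z\cap S$ for a zero-set $Z$ of $X$. Following Blair, we call $X$ \emph{weakly perfectly normal} if every subset of $X$ is $z$-embedded in $X$.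

The definition isolates one consequence of perfect normality. A zero-set $Z$ of $S$ is closed in $S$, so $Z=\operatorname{cl}_XZ\cap S$, and in a perfectly normal space $\operatorname{cl}_XZ$ is a zero-set. The weak property asks only that \emph{some} zero-set have the right trace on $S$. It passes to subspaces, because $Z\cap S=(Z\cap X')\cap S$ for $S\subseteq X'\subseteq X$. It also implies complete normality, that is, sets $A$, $B$ each disjoint from the closure of the other have disjoint open neighborhoods: $A$ and $B$ are clopen in $A\cup B$, so they are the traces of zero-sets $f^{-1}(0)$ and $g^{-1}(0)$ of $X$ with $f,g\ge0$, and $\{f<g\}$, $\{g<f\}$ are the required neighborhoods.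

How can the weak property hold and the strong one fail? Not in a countable space: it is Lindel\"of and regular, hence normal, and every subset is a countable union of points, so it is perfectly normal. The simplest way to destroy perfect normality is a point that is not a $G_\delta$. Let $D$ be an uncountable discrete space and try to add such a point $p$.

\begin{example}\label{ex:discrete}
(a) Let $X=D\cup\{p\}$ be the one-point compactification. A zero-set of $X$ that contains $p$ is a $G_\delta$, hence has countable complement; one that omits $p$ is finite. If $D_0$ and $D\setminus D_0$ are both uncountable, then $D_0$ is a zero-set of $D$ and is not a trace. So $X$ is not weakly perfectly normal.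

(b) Let $|D|$ be a measurable cardinal. Then $D$ carries a free ultrafilter $\mathcal U$ closed under countable intersections. Let the neighborhoods of $p$ be the sets $\{p\}\cup A$ with $A\in\mathcal U$. Now every $D_0\subseteq D$ is decided: $D_0\cup\{p\}$ is clopen if $D_0\in\mathcal U$, and $D_0$ is clopen otherwise. This space is weakly perfectly normal and $p$ is not a $G_\delta$; it is a special case of Proposition~\ref{prop:add}.
\end{example}

The notion behind (b) is the following. A \emph{$z$-filter} on $X$ is a nonempty family of nonempty zero-sets that is closed under finite intersections and under passing to larger zero-sets; a \emph{$z$-ultrafilter} is a maximal $z$-filter. A $z$-filter is \emph{free} if its intersection is empty, and it has the \emph{countable intersection property} if every countable subfamily has nonempty intersection. A space is \emph{realcompact} if every $z$-ultrafilter on it with the countable intersection property has nonempty intersection. Blair proved that the existence of a weakly perfectly normal nonrealcompact space implies the existence of a weakly perfectly normal space that is not perfectly normal. Consequently, under $\diamond$, and also in some model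 of $MA+\neg CH$, there is a weakly perfectly normal space that is not perfectly normal. The following problem is posed in \cite{source}.

\medskip
\noindent\textbf{Problem.} \emph{Is there, in ZFC, a weakly perfectly normal space of cardinality less than the first measurable cardinal that is not perfectly normal?}
\medskip

If there is no measurable cardinal, the cardinality condition is empty; if there is one, it excludes Example~\ref{ex:discrete}(b). One could well guess that ZFC does not suffice. The least cardinal that carries a free ultrafilter closed under countable intersections is measurable, so discrete spaces give nothing smaller. The examples just quoted use additional axioms. And a topology on a cardinal $\kappa$ built by a recursion of length $\kappa$ can attend to $\kappa$ tasks, while an ultrafilter has to decide as many as $2^\kappa$ sets, which seems to call for a guessing principle such as $\diamond$. Nevertheless the answer is yes.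

Ordinals are sets of smaller ordinals, so $\zeta=[0,\zeta)$. A subset of $\kappa$ is \emph{bounded} if it is contained in some $\zeta<\kappa$, and a \emph{tail} is a set $[\eta,\kappa)$ with $\eta<\kappa$.

\begin{theorem}\label{thm:A}
Let $\mu$ be a regular uncountable cardinal and $\kappa=\mu^+$. There is a perfectly normal space $Y$ with underlying set $\kappa$ such that
\begin{enumerate}
\item[(1)] any two disjoint closed sets are separated by a clopen set;
\item[(2)] all initial segments $[0,\zeta)$ are open, and every bounded set is an $F_\sigma$;
\item[(3)] every closed set is bounded or contains a tail.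
\end{enumerate}
The unbounded closed sets form a free $z$-ultrafilter on $Y$ that is closed under intersections of fewer than $\kappa$ members. In particular $Y$ is not realcompact.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $Y$ be as in Theorem~\ref{thm:A} and let $X=Y\cup\{p\}$, where $V\subseteq X$ is open if and only if $V\cap Y$ is open in $Y$ and, in case $p\in V$, the set $V\cap Y$ contains a tail. Then $X$ is a weakly perfectly normal space of cardinality $\kappa$ that is not perfectly normal; the point $p$ is not a $G_\delta$.
\end{theorem}

Both theorems are proved in ZFC. For $\mu=\aleph_1$ the spaces have cardinality $\aleph_2$, which is below the first measurable because measurable cardinals are strongly inaccessible. So Theorem~\ref{thm:B} answers the Problem affirmatively. Since countable spaces are perfectly normal, the least cardinality of a weakly perfectly normal space that is not perfectly normal is, in ZFC, either $\aleph_1$ or $\aleph_2$.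

Section~\ref{sec:point} shows that a non-$G_\delta$ point and nonrealcompactness are two forms of the same phenomenon, which reduces Theorem~\ref{thm:B} to Theorem~\ref{thm:A}. The space $Y$ is not built by recursion. It is read off, in one step, from a coloring of pairs of ordinals that takes every color between any two large families, and it is this property of the coloring that reaches all $2^\kappa$ unbounded sets at once. Section~\ref{sec:model} shows the mechanism in a simplified space, Section~\ref{sec:coloring} provides the coloring, Sections~\ref{sec:space} and~\ref{sec:density} define and analyze $Y$, and Section~\ref{sec:proofs} proves the theorems.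

\section{Non-$G_\delta$ points and $z$-ultrafilters}\label{sec:point}

We use these standard facts. Zero-sets are closed $G_\delta$-sets, and in a normal space every closed $G_\delta$ is a zero-set. Every zero-set is $f^{-1}(0)$ for a continuous $f$ into $[0,1]$. Finite unions and countable intersections of zero-sets are zero-sets (use $fg$ and $\sum_n2^{-n}f_n$). The preimage of a closed set of reals under a continuous function is a zero-set. Disjoint zero-sets $f^{-1}(0)$ and $g^{-1}(0)$, with $f,g\ge0$, are sent to $0$ and $1$ by $f/(f+g)$.

\begin{lemma}\label{lem:ultra}
A $z$-filter $\mathcal U$ is a $z$-ultrafilter if and only if every zero-set that meets all members of $\mathcal U$ belongs to $\mathcal U$. If $\mathcal U$ is a $z$-ultrafilter, then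
\begin{enumerate}
\item[(a)] whenever $Z_0,Z_1$ are zero-sets and $Z_0\cup Z_1\in\mathcal U$, one of them is in $\mathcal U$;
\item[(b)] if $\mathcal U$ has the countable intersection property, it is closed under countable intersections.
\end{enumerate}
\end{lemma}

\begin{proof}
If the zero-set $A$ meets all members of $\mathcal U$, the zero-sets that contain some $A\cap W$ with $W\in\mathcal U$ form a $z$-filter that includes $\mathcal U\cup\{A\}$; so $A\in\mathcal U$ if $\mathcal U$ is maximal. Conversely, every member of a $z$-filter extending $\mathcal U$ meets all members of $\mathcal U$. (a) If $Z_i$ misses $W_i\in\mathcal U$ for $i=0,1$, then $Z_0\cup Z_1$ misses $W_0\cap W_1\in\mathcal U$. (b) If $Z_n\in\mathcal U$ for $n<\omega$, the zero-set $\bigcap_nZ_n$ meets every $W\in\mathcal U$.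
\end{proof}

Removing a non-$G_\delta$ point leaves a $z$-ultrafilter behind.

\begin{proposition}\label{prop:remove}
If $X$ is weakly perfectly normal and $p\in X$ is not a $G_\delta$ point, then $X\setminus\{p\}$ is weakly perfectly normal and not realcompact.
\end{proposition}

\begin{proof}
Put $Y_0=X\setminus\{p\}$; as a subspace it is weakly perfectly normal. Let $\mathcal U$ consist of the sets $Z\setminus\{p\}$, where $Z$ is a zero-set of $X$ and $p\in Z$. These are zero-sets of $Y_0$, they are nonempty because $\{p\}$ is not a $G_\delta$, and $\mathcal U$ is closed under countable intersections. Let $A$ be a zero-set of $Y_0$ that meets all members of $\mathcal U$. Since $Y_0$ is $z$-embedded, $A=Z_A\cap Y_0$ for a zero-set $Z_A$ of $X$. If $p\notin Z_A$, a continuous function that is $0$ at $p$ and $1$ on $Z_A$ gives a zero-set $Z'\ni p$ disjoint from $Z_A$, and $A$ misses $Z'\setminus\{p\}\in\mathcal U$. Hence $p\in Z_A$ and $A\in\mathcal U$. A zero-set of $Y_0$ that contains a member of $\mathcal U$ meets all members, so $\mathcal U$ is a $z$-filter, and by Lemma~\ref{lem:ultra} a $z$-ultrafilter, with the countable intersection property. It is free, since each $y\ne p$ lies outside some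 zero-set containing $p$.
\end{proof}

In the other direction we add a point at which a given $z$-ultrafilter converges.

\begin{proposition}\label{prop:add}
Let $Y$ be weakly perfectly normal and let $\mathcal U$ be a free $z$-ultrafilter on $Y$ with the countable intersection property. Let $X=Y\cup\{p\}$, where $V\subseteq X$ is open if and only if $V\cap Y$ is open in $Y$ and, in case $p\in V$, the set $Y\setminus V$ is contained in a zero-set of $Y$ that is not in $\mathcal U$. Then $X$ is a weakly perfectly normal space and $p$ is not a $G_\delta$ point.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:ultra}(a) the sets declared open are closed under finite intersections, so they form a topology, and $Y$ is an open subspace. A zero-set outside $\mathcal U$ misses a member of $\mathcal U$, so every neighborhood of $p$ contains a member of $\mathcal U$. By Lemma~\ref{lem:ultra}(b) the same holds for every $G_\delta$-set containing $p$; thus $\{p\}$ is not a $G_\delta$.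

\emph{Extending functions.} Let $f:Y\to[0,1]$ be continuous. Bisecting $[0,1]$ repeatedly and applying Lemma~\ref{lem:ultra}(a), we find nested closed intervals $I_n$ of length $2^{-n}$ with $f^{-1}(I_n)\in\mathcal U$. If $r$ is their common point, then $f^{-1}(r)\in\mathcal U$ by Lemma~\ref{lem:ultra}(b). Extend $f$ to $f^*$ on $X$ by $f^*(p)=r$. For $\varepsilon>0$ the zero-set $\{y:|f(y)-r|\ge\varepsilon\}$ misses $f^{-1}(r)$, so it is not in $\mathcal U$ and its complement in $X$ is open. Hence $f^*$ is continuous. Any two members of $\mathcal U$ meet, so if $f$ is constant on a member of $\mathcal U$, then $f^*(p)$ is that constant. Consequently, for every zero-set $W$ of $Y$ the set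
\[
W^*=W\cup\{p\}\ \text{ if }W\in\mathcal U,\qquad W^*=W\ \text{ if }W\notin\mathcal U,
\]
is a zero-set of $X$.

\emph{$X$ is Tychonoff.} Let $F\subseteq X$ be closed. If $p\notin F$, then $F\subseteq Z$ for a zero-set $Z\notin\mathcal U$; take $Z'\in\mathcal U$ disjoint from $Z$ and $f:Y\to[0,1]$ equal to $0$ on $Z'$ and $1$ on $Z$. Then $f^*(p)=0$ and $f^*=1$ on $F$. If $y\in Y\setminus F$, take $Z'\in\mathcal U$ with $y\notin Z'$, which is possible since $\mathcal U$ is free, and $f:Y\to[0,1]$ with $f(y)=1$ and $f=0$ on $(F\cap Y)\cup Z'$. Then $f^*(p)=0$, so $f^*=0$ on $F$. Moreover $\{y\}$ lies in the zero-set $f^{-1}(1)\notin\mathcal U$, so $\{y\}$ is closed in $X$; and $\{p\}$ is closed because $Y$ is open.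

\emph{$X$ is weakly perfectly normal.} Let $S\subseteq X$ and $Z=f^{-1}(0)$ with $f:S\to[0,1]$ continuous. Since $S\cap Y$ is $z$-embedded in $Y$, there is a zero-set $W$ of $Y$ with $W\cap S=Z\cap Y$. Then $W^*\cap S$ and $Z$ agree except possibly at $p$, and we are done if $p\notin S$. If $p\in S$, we modify $W$ away from $S$ so that $W\in\mathcal U$ exactly when $p\in Z$.

Suppose $p\in Z$. For $k\ge1$ the set $\{x\in S:f(x)<1/k\}$ is the trace on $S$ of a neighborhood of $p$, which contains some $Z_k\in\mathcal U$. Then $Z_\infty=\bigcap_kZ_k\in\mathcal U$ and $f=0$ on $S\cap Z_\infty$. So $W\cup Z_\infty$ belongs to $\mathcal U$, its trace on $S$ is still $Z\cap Y$, and $(W\cup Z_\infty)^*\cap S=Z$.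

Suppose $p\in S\setminus Z$. Since $Z$ is closed in $S$, some open $V\ni p$ misses $Z$, so $Z\subseteq Z''$ for a zero-set $Z''\notin\mathcal U$. Then $W\cap Z''\notin\mathcal U$ and $(W\cap Z'')^*\cap S=Z\cap Z''=Z$.
\end{proof}

Together the two propositions say: for an infinite cardinal $\lambda$, there is a weakly perfectly normal space of cardinality $\lambda$ with a non-$G_\delta$ point if and only if there is a weakly perfectly normal nonrealcompact space of cardinality $\lambda$. So we look for small nonrealcompact spaces, and the first candidate shows what to aim at.

\begin{example}\label{ex:omega1}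
Give $\omega_1$ the order topology. Every continuous real function on $\omega_1$ is constant on a tail, so every zero-set is bounded or contains a tail. The zero-sets containing a tail therefore form a free $z$-ultrafilter closed under countable intersections, and $\omega_1$ is not realcompact. It is not weakly perfectly normal. The set $S$ of successor ordinals is discrete, so $S_0=\{\lambda+1:\lambda\text{ a limit ordinal}\}$ is a zero-set of $S$; a zero-set of $\omega_1$ with trace $S_0$ would be unbounded and contain no tail.
\end{example}

We want to keep the tails and gain perfect normality. In a perfectly normal topology on $\kappa$ with closed tails, Lemma~\ref{lem:ultra} says that the closed sets containing a tail form a $z$-ultrafilter exactly when every unbounded closed set contains a tail. This is property (3) of Theorem~\ref{thm:A}: every unbounded set is dense in a tail. It requires few closed sets, while perfect normality requires many. The construction has to reconcile the two.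

\section{Topologies from filters, and a model case}\label{sec:model}

From now on $\kappa=\mu^+$ as in Theorem~\ref{thm:A}; recall that $\kappa$ is regular. To have open initial segments, we let a point $\alpha$ be approached only from below, along a filter. A \emph{filter on the set $\alpha$} is a family of subsets of $\alpha$ that contains $\alpha$ and is closed under finite intersections and under supersets inside $\alpha$; we allow it to be improper, that is, to contain $\emptyset$.

\begin{lemma}\label{lem:filters}
Let $\mathcal G_\alpha$ be a filter on $\alpha$ for each $\alpha<\kappa$. Call $U\subseteq\kappa$ open if $U\cap\alpha\in\mathcal G_\alpha$ for every $\alpha\in U$. This is a topology, and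
\begin{enumerate}
\item[(a)] every initial segment $[0,\zeta)$ is open;
\item[(b)] $K$ is closed if and only if $\alpha\setminus K\in\mathcal G_\alpha$ for every $\alpha\notin K$;
\item[(c)] if $A\subseteq\kappa$ meets every member of $\mathcal G_\alpha$, then $\alpha\in\operatorname{cl}A$.
\end{enumerate}
\end{lemma}

\begin{proof}
Unions of open sets are open because filters are closed under supersets, and finite intersections because filters are closed under finite intersections. (a) If $\alpha<\zeta\le\kappa$, then $[0,\zeta)\cap\alpha=\alpha\in\mathcal G_\alpha$. (b) is the definition applied to $\kappa\setminus K$. (c) If $U\ni\alpha$ is open, then $A$ meets $U\cap\alpha$.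
\end{proof}

We never need $\{\alpha\}\cup G$ to be a neighborhood of $\alpha$ for $G\in\mathcal G_\alpha$; items (b) and (c) are all that we use. If $\mathcal G_\alpha$ is improper, then $\alpha$ is isolated. Large filters make many sets closed, by (b), and small filters make closures large, by (c).

To make every bounded set an $F_\sigma$, we cut each $\zeta<\kappa$ into countably many pieces and force all subsets of the pieces to be closed. Let $[\kappa]^2$ be the set of two-element subsets of $\kappa$; for a function $e$ on $[\kappa]^2$ and $\beta<\zeta$ write $e(\beta,\zeta)$ for $e(\{\beta,\zeta\})$. Given $e:[\kappa]^2\to\omega$, put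
\[
N(\zeta,n)=\{\beta<\zeta:e(\beta,\zeta)\le n\},\qquad\text{so that}\qquad[0,\zeta)=\bigcup_{n<\omega}N(\zeta,n).
\]

\begin{lemma}\label{lem:Fsigma}
Suppose that $\alpha\setminus N(\zeta,n)\in\mathcal G_\alpha$ for all $\alpha,\zeta<\kappa$ and $n<\omega$. Then every subset of every $N(\zeta,n)$ is closed. Hence every bounded set is a countable union of bounded closed sets, and points are closed.
\end{lemma}

\begin{proof}
If $B\subseteq N(\zeta,n)$, then $\alpha\setminus B\supseteq\alpha\setminus N(\zeta,n)\in\mathcal G_\alpha$ for every $\alpha$, so $B$ is closed by Lemma~\ref{lem:filters}(b). If $B\subseteq\zeta$, then $B=\bigcup_n(B\cap N(\zeta,n))$. Finally $\{\beta\}\subseteq N(\beta+1,n)$ for $n=e(\beta,\beta+1)$.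
\end{proof}

\subsection*{The model case} Let $\mathcal G^0_\alpha$ be generated by the sets $\alpha\setminus N(\zeta,n)$ alone. For every $e$ this topology has property (2). What does (3) ask of $e$? Let $A$ be unbounded. By Lemma~\ref{lem:filters}(c) it suffices that $A$ meet every member of $\mathcal G^0_\alpha$ for all large $\alpha$. Consider the simplest failure, in which a single generator is missed each time:
\[
A\cap\alpha\subseteq N(\zeta_\alpha,n_\alpha)\qquad\text{for $\kappa$ many }\alpha .
\]
Since $\kappa$ is regular and uncountable, we may assume that $n_\alpha=n$ is constant. If $\zeta_\alpha=\zeta$ for $\kappa$ many $\alpha$, then $A\cap\alpha\subseteq\zeta$ for arbitrarily large $\alpha$, which is absurd; any $\beta\in A$ above $\zeta$ refutes it, with no help from $e$. Otherwise each value is taken fewer than $\kappa$ times, and we can select $\kappa$ many $\alpha$ for which the sets $b_\alpha=\{\alpha,\zeta_\alpha\}$ are pairwise disjoint. Now a contradiction follows if there are $\beta\in A$ and a selected $\alpha$ with $\beta<\min b_\alpha$ and $e(\beta,\zeta_\alpha)>n$, for then $\beta\in(A\cap\alpha)\setminus N(\zeta_\alpha,n)$. In a general failure $A\cap\alpha$ is covered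 by finitely many pieces $N(\zeta,n)$, and $\beta$ must escape from all of them. So we want $e$ to be large between a point of $A$ and a whole finite set from a given disjoint family. The next section provides a coloring with a much stronger property.

The model space is not yet the example, because it is not Hausdorff. Property (3) leaves only boundedly many isolated points: otherwise split them into two unbounded sets, and the closure of one misses the other. So $\mathcal G^0_\alpha$ is proper for large $\alpha$, that is, $\alpha$ is not covered by finitely many pieces. If $\alpha<\alpha'$ and $U\ni\alpha$, $U'\ni\alpha'$ are open, then $U\cap U'$ contains $\alpha$ minus finitely many pieces and is nonempty. More generators are needed, and they must not spoil the argument above.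

\section{The coloring}\label{sec:coloring}

A subset of an ordinal $\delta$ of uncountable cofinality is \emph{club} in $\delta$ if it is closed in the order topology of $\delta$ and unbounded, and \emph{stationary} in $\delta$ if it meets every club. A stationary subset $E$ of $\lambda$ is \emph{nonreflecting} if $E\cap\delta$ is not stationary in $\delta$ for any $\delta<\lambda$ of uncountable cofinality. Write $E^\lambda_{\ge\chi}=\{\delta<\lambda:\operatorname{cf}\delta\ge\chi\}$, and $[\lambda]^{<\chi}$ for the family of subsets of $\lambda$ of size less than $\chi$. The one result that we quote is the following.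

\begin{theorem}[Rinot \cite{Rinot}]\label{thm:Rinot}
Let $\lambda,\chi$ be regular cardinals with $\lambda>\chi^+$, and suppose that $E^\lambda_{\ge\chi}$ contains a nonreflecting stationary set. Then $\mathrm{Pr}_1(\lambda,\lambda,\lambda,\chi)$ holds: there is $d:[\lambda]^2\to\lambda$ such that for every family $\mathcal A\subseteq[\lambda]^{<\chi}$ of $\lambda$ many pairwise disjoint sets and every $\gamma<\lambda$ there are $a,b\in\mathcal A$ with $\sup a<\min b$ and $d(\alpha,\beta)=\gamma$ for all $\alpha\in a$, $\beta\in b$.
\end{theorem}

We apply it with $\lambda=\kappa=\mu^+$ and $\chi=\omega$. The condition $\lambda>\chi^+$ holds because $\mu$ is uncountable. Let $E=\{\delta<\kappa:\operatorname{cf}\delta=\mu\}$. Since $\mu$ is regular, the supremum of the first $\mu$ elements of a club in $\kappa$ lies in the club and has cofinality $\mu$; so $E$ is stationary. If $\delta<\kappa$ has uncountable cofinality, take a club $C\subseteq\delta$ of order type $\operatorname{cf}\delta\le\mu$. Its limit points below $\delta$ form a club in $\delta$ and have cofinality less than $\operatorname{cf}\delta$, so they avoid $E$. Thus $E$ is nonreflecting. Replacing all colors $\ge\mu$ by $0$, we obtain: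

\begin{itemize}
\item[$(*)$] \emph{There is $c:[\kappa]^2\to\mu$ such that for every family $\mathcal A$ of $\kappa$ many pairwise disjoint nonempty finite subsets of $\kappa$ and every $\xi<\mu$ there are $a,b\in\mathcal A$ with $\max a<\min b$ and $c(x,y)=\xi$ for all $x\in a$, $y\in b$.}
\end{itemize}

Fix such a $c$. The model case asks for a point from one set and a finite set from another family; we get this by gluing the two together.

\begin{lemma}\label{lem:onesided}
Let $A\subseteq\kappa$ be unbounded, let $\mathcal B$ be a family of $\kappa$ many pairwise disjoint nonempty finite subsets of $\kappa$, and let $\xi<\mu$. There are $\beta\in A$ and $b\in\mathcal B$ with $\beta<\min b$ and $c(\beta,\zeta)=\xi$ for all $\zeta\in b$.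
\end{lemma}

\begin{proof}
By recursion on $\nu<\kappa$ choose $\beta_\nu\in A$, $b_\nu\in\mathcal B$ and $a_\nu=\{\beta_\nu\}\cup b_\nu$. Since $\kappa$ is regular, there is $\sigma_\nu<\kappa$ above all elements of $\bigcup_{\nu'<\nu}a_{\nu'}$. The members of $\mathcal B$ are disjoint, so at most $|\sigma_\nu|<\kappa$ of them meet $\sigma_\nu$. Pick $b_\nu\in\mathcal B$ disjoint from $\sigma_\nu$ and $\beta_\nu\in A\setminus\sigma_\nu$. The sets $a_\nu$ are finite, nonempty and pairwise disjoint. By $(*)$ there are $\nu,\nu'$ with $\max a_\nu<\min a_{\nu'}$ and $c(x,y)=\xi$ for $x\in a_\nu$, $y\in a_{\nu'}$. Take $\beta=\beta_\nu$ and $b=b_{\nu'}$.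
\end{proof}

\section{The space $Y$}\label{sec:space}

\subsection*{What has to be separated} If (3) holds, then of two disjoint closed sets one is bounded, say $K_1\subseteq\zeta$. We look for a clopen set $U\subseteq\zeta$ around $K_1$, so only $K_0\cap\zeta$ matters. Let $T$ be the set of triples
\[
t=(\zeta_t,K^t_0,K^t_1),\qquad \zeta_t<\kappa,\quad K_0^t,K^t_1\text{ disjoint subsets of }\zeta_t .
\]
We do not know which triples come from closed sets until the topology is defined, so we treat all of them. For each $t$ we choose a default function $g_t:\zeta_t\to2=\{0,1\}$ and correct it to a candidate separating function $u_t:\kappa\to2$: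
\begin{equation}\label{eq:u}
u_t(\beta)=\begin{cases}1&\text{if }\beta\in K_1^t,\\ 0&\text{if }\beta\in K_0^t\text{ or }\beta\ge\zeta_t,\\ g_t(\beta)&\text{if }\beta\in\zeta_t\setminus(K_0^t\cup K_1^t).\end{cases}
\end{equation}
Putting $\{\beta<\alpha:u_t(\beta)=u_t(\alpha)\}$ into $\mathcal G_\alpha$ would make every $u_t$ continuous, and this is too much: the triple $(\alpha+1,\alpha,\{\alpha\})$ would isolate $\alpha$, and the space would be discrete. Instead we require that the \emph{default} function converge to the \emph{corrected} value, by putting into $\mathcal G_\alpha$ the set
\begin{equation}\label{eq:B}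
B_t^\alpha=\{\beta<\alpha:\ \beta\ge\zeta_t\ \text{ or }\ g_t(\beta)=u_t(\alpha)\}.
\end{equation}
If $K_0^t$ and $K_1^t$ come from closed sets, the points where the correction has the wrong value are avoided near $\alpha$, and $u_t$ is continuous (Lemma~\ref{lem:clopen}). For other triples nothing is claimed, and membership of $\beta$ in $B^\alpha_t$ does not depend on whether $\beta\in K^t_0\cup K^t_1$.

\subsection*{Choosing the default functions} In the density argument each $\alpha$ now comes with finitely many triples $t$, and we need $\beta\in A$ with $g_t(\beta)=u_t(\alpha)$ for each of them. Lemma~\ref{lem:onesided} lets us prescribe the color $c(\beta,\zeta_t)$, so $g_t(\beta)$ should be a function $h_\xi(t)$ of the color $\xi=c(\beta,\zeta_t)$ and of $t$. The lemma prescribes a single color and does not let us choose $\alpha$, so one color must suit $\kappa$ many $\alpha$. This follows by counting if every $\alpha$ has some suitable color among only $\mu$. For one triple at a time, the two constant functions $h$ would do. For several triples with different prescribed values we need $\mu$ functions on $T$ that realize every finite pattern, and the same color must also make $e$ large. This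 is possible because $T$ is not too big: each $\zeta<\kappa$ has at most $2^\mu$ subsets, so $|T|\le\kappa\cdot2^\mu=2^\mu$.

\begin{lemma}\label{lem:independent}
There are functions $h_\xi:T\to2$ and numbers $k_\xi<\omega$, for $\xi<\mu$, such that for every finite $T'\subseteq T$, every $v:T'\to2$ and every $n<\omega$ there is $\xi<\mu$ with $h_\xi(t)=v(t)$ for all $t\in T'$ and $k_\xi>n$.
\end{lemma}

\begin{proof}
Fix an injection $j:T\to\mathcal P(\mu)$. There are $\mu$ triples $(s,\mathcal C,k)$ with $s\subseteq\mu$ finite, $\mathcal C\subseteq\mathcal P(s)$ and $k<\omega$; enumerate them as $(s_\xi,\mathcal C_\xi,k_\xi)$, $\xi<\mu$. Let $h_\xi(t)=1$ if and only if $j(t)\cap s_\xi\in\mathcal C_\xi$. Given $T'$, $v$, $n$, put into $s$ one point of the symmetric difference of $j(t)$ and $j(t')$ for each pair $t\ne t'$ in $T'$, so that the sets $j(t)\cap s$, $t\in T'$, are distinct. Let $\xi$ be the index of $(s,\mathcal C,n+1)$, where $\mathcal C=\{j(t)\cap s:t\in T',\ v(t)=1\}$. For $t\in T'$ we have $j(t)\cap s\in\mathcal C$ if and only if $v(t)=1$.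
\end{proof}

\subsection*{Definition of $Y$} For $\beta<\zeta<\kappa$, and for $t\in T$ and $\beta<\zeta_t$, let
\[
e(\beta,\zeta)=k_{c(\beta,\zeta)},\qquad g_t(\beta)=h_{c(\beta,\zeta_t)}(t).
\]
This determines $N(\zeta,n)$ as in Section~\ref{sec:model}, and $u_t$, $B^\alpha_t$ by \eqref{eq:u} and \eqref{eq:B}. Let $\mathcal G_\alpha$ be the filter on $\alpha$ generated by
\[
\alpha\setminus N(\zeta,n)\quad(\zeta<\kappa,\ n<\omega)\qquad\text{and}\qquad B^\alpha_t\quad(t\in T),
\]
and let $Y$ be $\kappa$ with the topology of Lemma~\ref{lem:filters}. Lemma~\ref{lem:Fsigma} applies to $Y$.

\begin{lemma}\label{lem:clopen}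
If $K_0,K_1$ are disjoint closed subsets of $Y$ and $K_1\subseteq\zeta<\kappa$, then there is a clopen $U\subseteq\zeta$ with $K_1\subseteq U$ and $U\cap K_0=\emptyset$.
\end{lemma}

\begin{proof}
Let $t=(\zeta,K_0\cap\zeta,K_1)$ and $U=\{\beta<\kappa:u_t(\beta)=1\}$. By \eqref{eq:u}, $K_1\subseteq U\subseteq\zeta$, and $u_t=0$ on $K_0\cap\zeta$ and on $[\zeta,\kappa)$, so $U\cap K_0=\emptyset$.

\emph{$U$ is open.} Let $\alpha\in U$. Then $\alpha<\zeta$ and $\alpha\notin K_0$. Since $K_0$ is closed, $\alpha\setminus K_0\in\mathcal G_\alpha$, and so $B^\alpha_t\setminus K_0\in\mathcal G_\alpha$. Let $\beta$ be in this set. Then $\beta<\alpha<\zeta$, hence $g_t(\beta)=u_t(\alpha)=1$. Either $\beta\in K_1$ and $u_t(\beta)=1$, or $\beta\in\zeta\setminus(K_0\cup K_1)$ and $u_t(\beta)=g_t(\beta)=1$. Thus $U\cap\alpha\supseteq B^\alpha_t\setminus K_0$.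

\emph{$U$ is closed.} Let $\alpha\notin U$, so $u_t(\alpha)=0$ and $\alpha\notin K_1$. Since $K_1$ is closed, $B_t^\alpha\setminus K_1\in\mathcal G_\alpha$. Let $\beta$ be in this set. If $\beta\ge\zeta$, then $u_t(\beta)=0$. If $\beta<\zeta$, then $g_t(\beta)=0$, and either $\beta\in K_0$ and $u_t(\beta)=0$, or $\beta\in\zeta\setminus(K_0\cup K_1)$ and $u_t(\beta)=g_t(\beta)=0$. Thus $\alpha\setminus U\supseteq B^\alpha_t\setminus K_1$, and Lemma~\ref{lem:filters}(b) applies.
\end{proof}

\section{Unbounded sets are dense in a tail}\label{sec:density}

So far no property of the coloring $c$ has been used; it enters only here. The two alternatives of the model case, a repeated $\zeta$ and pairwise disjoint $\zeta$'s, now occur together, and they are sorted by the \emph{$\Delta$-system lemma}: if $\kappa$ is regular and uncountable, every family of $\kappa$ many finite sets has a subfamily of size $\kappa$ in which any two distinct members have the same intersection $r$, called the root.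

\begin{lemma}\label{lem:key}
For every unbounded $A\subseteq\kappa$ there is $\eta<\kappa$ such that $A$ meets every member of $\mathcal G_\alpha$ for all $\alpha\ge\eta$. Hence $[\eta,\kappa)\subseteq\operatorname{cl}A$.
\end{lemma}

\begin{proof}
The second statement follows from the first by Lemma~\ref{lem:filters}(c). Suppose the first fails. Then the set $\Xi$ of all $\alpha$ such that $A$ misses a member of $\mathcal G_\alpha$ is unbounded, so $|\Xi|=\kappa$.

\emph{The obstruction at $\alpha$.} Let $\alpha\in\Xi$. Then $A$ misses the intersection of $\alpha$ with finitely many generators $\alpha\setminus N(\zeta_i,n_i)$ and $B^\alpha_t$, $t\in T_\alpha$, where $T_\alpha\subseteq T$ is finite. Let $n_\alpha<\omega$ bound the $n_i$, and let $l_\alpha$ be the finite set of all $\zeta_i$ and all $\zeta_t$, $t\in T_\alpha$. Since $N(\zeta,n)$ increases with $n$, no $\beta\in A\cap\alpha$ satisfies both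
\begin{enumerate}
\item[(i)] for all $\zeta\in l_\alpha$: $\beta\ge\zeta$ or $e(\beta,\zeta)>n_\alpha$;
\item[(ii)] for all $t\in T_\alpha$: $\beta\ge\zeta_t$ or $g_t(\beta)=u_t(\alpha)$.
\end{enumerate}
By Lemma~\ref{lem:independent} there is a color $\xi_\alpha<\mu$ with $k_{\xi_\alpha}>n_\alpha$ and $h_{\xi_\alpha}(t)=u_t(\alpha)$ for all $t\in T_\alpha$.

\emph{Thinning.} Since $\kappa$ is regular and $\mu<\kappa$, there are $\xi^*<\mu$ and $\Xi'\subseteq\Xi$ of size $\kappa$ with $\xi_\alpha=\xi^*$ for $\alpha\in\Xi'$. A finite set equals $l_\alpha\cup\{\alpha\}$ for only finitely many $\alpha$, so these sets, for $\alpha\in\Xi'$, form a family of size $\kappa$. The $\Delta$-system lemma gives $\Xi''\subseteq\Xi'$ of size $\kappa$ and a finite $r$ with $(l_\alpha\cup\{\alpha\})\cap(l_{\alpha'}\cup\{\alpha'\})=r$ for distinct $\alpha,\alpha'\in\Xi''$. Remove from $\Xi''$ the finitely many elements of $r$. The sets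
\[
b_\alpha=(l_\alpha\cup\{\alpha\})\setminus r\qquad(\alpha\in\Xi'')
\]
are then pairwise disjoint, and $\alpha\in b_\alpha$. Fix $\rho<\kappa$ with $r\subseteq\rho$.

\emph{The contradiction.} Apply Lemma~\ref{lem:onesided} to $A\setminus\rho$, the family $\{b_\alpha:\alpha\in\Xi''\}$ and the color $\xi^*$. We get $\beta\in A$ with $\beta\ge\rho$ and $\alpha\in\Xi''$ such that $\beta<\min b_\alpha$ and $c(\beta,\zeta)=\xi^*=\xi_\alpha$ for all $\zeta\in b_\alpha$. As $\alpha\in b_\alpha$, we have $\beta\in A\cap\alpha$.

For (i), let $\zeta\in l_\alpha$. If $\zeta\in r$, then $\beta\ge\rho>\zeta$. Otherwise $\zeta\in b_\alpha$, so $\beta<\zeta$ and $e(\beta,\zeta)=k_{\xi_\alpha}>n_\alpha$.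

For (ii), let $t\in T_\alpha$, so $\zeta_t\in l_\alpha$. If $\zeta_t\in r$, then $\beta>\zeta_t$. Otherwise $\zeta_t\in b_\alpha$, so $\beta<\zeta_t$ and $g_t(\beta)=h_{c(\beta,\zeta_t)}(t)=h_{\xi_\alpha}(t)=u_t(\alpha)$.

Thus $\beta\in A\cap\alpha$ satisfies (i) and (ii), which is impossible.
\end{proof}

The root is where the clause ``$\beta\ge\zeta_t$'' in \eqref{eq:B} is needed: the coloring says nothing about a fixed ordinal $\zeta\in r$, but every generator with parameter $\zeta$ contains all points of $\alpha$ from $\zeta$ on. With $A=\kappa$ the lemma shows that $\mathcal G_\alpha$ is proper for all large $\alpha$, which is not visible from the definition.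

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Property (2) is Lemma~\ref{lem:filters}(a) together with Lemma~\ref{lem:Fsigma}, and (3) is Lemma~\ref{lem:key}. Two disjoint closed sets cannot both be unbounded, since both would contain a tail and any two tails meet. So one of them is bounded, and Lemma~\ref{lem:clopen} gives (1). Hence $Y$ is normal; points are closed by Lemma~\ref{lem:Fsigma}, so $Y$ is Tychonoff by Urysohn's lemma.

Let $Z$ be closed; we show that $Y\setminus Z$ is an $F_\sigma$. If $Z$ is unbounded, it contains a tail, so $Y\setminus Z$ is bounded and (2) applies. If $Z\subseteq\zeta<\kappa$, then $Y\setminus Z=(\zeta\setminus Z)\cup[\zeta,\kappa)$ is the union of a bounded set and a closed set. So $Z$ is a $G_\delta$, the space $Y$ is perfectly normal, and its zero-sets are exactly the closed sets.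

Let $\mathcal U$ be the family of unbounded closed sets. By (3) each member contains a tail, and since $\kappa$ is regular, fewer than $\kappa$ tails have a tail as their intersection. So $\mathcal U$ is a $z$-filter closed under intersections of fewer than $\kappa$ members. Tails are closed by (2) and belong to $\mathcal U$. A closed set that meets all tails is unbounded, so $\mathcal U$ is a $z$-ultrafilter by Lemma~\ref{lem:ultra}, and $\bigcap\mathcal U\subseteq\bigcap_{\eta<\kappa}[\eta,\kappa)=\emptyset$. Since $\kappa$ is uncountable, $\mathcal U$ has the countable intersection property, and $Y$ is not realcompact.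
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The space $Y$ is perfectly normal, hence weakly perfectly normal. Apply Proposition~\ref{prop:add} to $Y$ and the family $\mathcal U$ of unbounded closed sets. The zero-sets outside $\mathcal U$ are the bounded closed sets. If $V\cap Y$ is open, then the closed set $Y\setminus V$ lies in a bounded closed set if and only if it is bounded, that is, if and only if $V\cap Y$ contains a tail. So the topology of the proposition is the one in the theorem. Therefore $X$ is weakly perfectly normal, and the closed set $\{p\}$ is not a $G_\delta$, so $X$ is not perfectly normal. Its cardinality is $\kappa$.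
\end{proof}

The failure of perfect normality in $X$ can be located exactly. The closed subsets of $X$ are the bounded closed sets $K\subseteq Y$, the sets $F\cup\{p\}$ with $F\subseteq Y$ closed and unbounded, and the sets $K\cup\{p\}$. The first two kinds are the zero-sets $W^*$ from the proof of Proposition~\ref{prop:add}. The third kind are not $G_\delta$-sets, because a $G_\delta$-set containing $p$ contains a tail.

\section{The role of the cardinal}\label{sec:cardinal}

There are arbitrarily large regular cardinals $\mu$. So for unboundedly many $\kappa$, ZFC gives a perfectly normal space of cardinality $\kappa$ with a free $z$-ultrafilter closed under intersections of fewer than $\kappa$ members, and a weakly perfectly normal one-point extension of it in which the new point is not a $G_\delta$.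

That $\mu$ is regular and uncountable was used only to obtain $(*)$ from Theorem~\ref{thm:Rinot}: uncountability gives $\mu^+>\omega^+$, and regularity makes the set of ordinals of cofinality $\mu$ stationary. That $\kappa$ is the successor of $\mu$ was used, after that, for the bound $|T|\le2^\mu$ and for the regularity of $\kappa>\mu$, which fixes one color on $\kappa$ many points. Everything from Lemma~\ref{lem:onesided} on depends only on $(*)$ for $\kappa=\mu^+$. In particular the conclusions of Theorems~\ref{thm:A} and~\ref{thm:B} hold for $\mu=\omega$ and $\kappa=\aleph_1$ in any model in which $(*)$ holds for some $c:[\omega_1]^2\to\omega$.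

\begin{thebibliography}{9}

\bibitem{source}
\emph{A perfectly normal nonrealcompact space consistent with $MA_{\aleph_1}$},
\texttt{http://computo.fismat.umich.mx/\~{}fhernandez/Papers/hdz-ishiu.pdf}.

\bibitem{Rinot}
A. Rinot, \emph{Complicated colorings}, Math. Res. Lett. 21 (2014) 1367--1388.

\end{thebibliography}
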